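\title{Deciding the Existence of Terminating Restricted Chase Sequences for Guarded Existential Rules}

\begin{abstract}
The restricted chase repairs violations of existential rules one at a time, and whether it stops can depend on the order of the repairs. We prove that it is decidable whether a finite set of frontier-guarded existential rules admits, on every instance, at least one terminating restricted chase sequence. This covers single-head guarded rule sets and arbitrary guarded rule sets. The proof has two parts. First, if some instance has no terminating sequence, then there is such an instance with a tree decomposition whose bag size is bounded in terms of the rules alone. Second, the existence of a terminating sequence on such an instance is expressed in the weak monadic second-order theory of a finitely branching tree; the order of the chase steps, over which this logic cannot quantify, is replaced by a fixed-point condition. The resulting algorithm runs in $k$-fold exponential time for an absolute constant $k$.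
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Existential rules and the restricted chase}

An existential rule says that whenever a certain configuration of facts is present, another configuration, possibly involving further elements, must be present too. The chase is the direct way to make a finite set of facts satisfy such rules: find a violation, add the missing facts with new elements, and repeat. We begin with the definitions.

Fix disjoint infinite sets of \emph{terms} and \emph{variables}. An \emph{atom} is an expression $P(t_1,\dots,t_k)$, where $P$ is a predicate of arity $k$; it is a \emph{fact} if all its arguments are terms. An \emph{instance} is a finite set of facts, and $\mathrm{dom}(F)$ is the set of terms that occur in a set $F$ of facts. An \emph{existential rule} is a first-order formula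
\[
\rho \;=\; \forall \vec x\,\forall \vec y\,\bigl(B(\vec x,\vec y)\to\exists\vec z\,H(\vec y,\vec z)\bigr),
\]
where the \emph{body} $B$ and the \emph{head} $H$ are nonempty conjunctions of atoms whose arguments are variables. We treat $B$ and $H$ as sets of atoms and omit the universal quantifiers. The variables of $B$ are $\vec x,\vec y$, those of $H$ are $\vec y,\vec z$; the shared variables $\vec y$ form the \emph{frontier}, and $\vec z$ are the \emph{existential variables}. The rule is \emph{single-head} if $H$ is a single atom. It is \emph{guarded} if some body atom contains all of $\vec x,\vec y$, and \emph{frontier-guarded} if some body atom, called the \emph{frontier-guard}, contains all of $\vec y$. Every guarded rule is frontier-guarded.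

Let $R$ be a finite set of rules and $F$ a set of facts. A \emph{homomorphism} from a set of atoms over variables into $F$ is a map from its variables to terms that sends every atom to a fact of $F$. A \emph{trigger} on $F$ is a pair $(\rho,h)$ with $\rho\in R$ and $h$ a homomorphism from the body of $\rho$ into $F$. It is \emph{active} on $F$ if no extension of $h|_{\vec y}$ maps the head of $\rho$ into $F$. \emph{Applying} an active trigger adds $h''(H)$ to $F$, where $h''$ extends $h|_{\vec y}$ by sending the variables $\vec z$ to pairwise distinct fresh terms, called (labeled) \emph{nulls}. A \emph{restricted chase sequence} for $(R,I)$ is a finite or infinite sequence $I=F_0\subseteq F_1\subseteq\cdots$ in which each $F_{i+1}$ arises from $F_i$ by applying a trigger that is active on $F_i$. It is \emph{fair} if every trigger that is active on some $F_i$ is not active on some $F_j$ with $j>i$. A finite sequence is fair exactly when no trigger is active on its last element; it is then called \emph{terminating}, and its last element is a finite set of facts that contains $I$ and satisfies every rule of $R$.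

The procedure is nondeterministic, so ``the chase terminates'' has two readings.
\begin{itemize}
\item $\mathrm{CT}^{res}_{\forall\forall}$ is the class of rule sets $R$ such that for every instance $I$ every fair restricted chase sequence for $(R,I)$ is finite.
\item $\mathrm{CT}^{res}_{\forall\exists}$ is the class of rule sets $R$ such that for every instance $I$ some fair restricted chase sequence for $(R,I)$ is finite, that is, terminating.
\end{itemize}
A fair sequence always exists: apply at each step an active trigger that has been a trigger for the longest time, and note that each $F_i$ carries finitely many triggers and that an inactive trigger stays inactive. Hence $\mathrm{CT}^{res}_{\forall\forall}\subseteq\mathrm{CT}^{res}_{\forall\exists}$. The two classes differ already for two very small rules.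

\begin{example}\label{ex:order}
Consider the single-head guarded rules
\[
\rho_1:\ \mathsf E(x,y)\to\exists z\,\mathsf E(y,z),\qquad\qquad \rho_2:\ \mathsf E(x,y)\to\mathsf E(y,y),
\]
and read instances as directed graphs. The rule $\rho_1$ asks every vertex with an incoming edge to have an outgoing edge, and $\rho_2$ asks it to have a loop. On any instance, apply $\rho_2$ as long as possible. This creates no nulls, so it stops, and the loops satisfy $\rho_1$. Thus $\{\rho_1,\rho_2\}\in\mathrm{CT}^{res}_{\forall\exists}$. Now start from $\{\mathsf E(a,n_0)\}$ and, for $k=0,1,2,\dots$, first apply $\rho_1$ at $y=n_k$, adding $\mathsf E(n_k,n_{k+1})$, and then $\rho_2$ at $y=n_k$, adding $\mathsf E(n_k,n_k)$. Every step is active, and every vertex with an incoming edge eventually gets a loop, so this infinite sequence is fair. Thus $\{\rho_1,\rho_2\}\notin\mathrm{CT}^{res}_{\forall\forall}$.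
\end{example}

Membership in $\mathrm{CT}^{res}_{\forall\forall}$ is decidable for single-head guarded rule sets by a result of Gogacz et al.~\cite{Gogacz}. The corresponding question for the other class appears in~\cite{Thesis}:

\begin{quote}
Is there an algorithm that, given a finite set $R$ of guarded existential rules, decides whether $R\in\mathrm{CT}^{res}_{\forall\exists}$? The question is asked both for single-head guarded rule sets and for arbitrary guarded rule sets.
\end{quote}

The definition alone gives no algorithm in either direction. For one instance, a terminating sequence can be found by search if it exists, but the search does not stop otherwise, and there are infinitely many instances to consider. What suggests a positive answer is that a guarded rule attaches its nulls to the terms of a single fact, so that the chase grows like a tree, and questions about trees tend to be within reach of tree automata.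

\subsection{Results}

The answer is positive in both cases, and the proof needs only frontier-guardedness.

\begin{theorem}[decidability]\label{thm:dec}
There is an algorithm that, given a finite set $R$ of frontier-guarded rules, decides whether $R\in\mathrm{CT}^{res}_{\forall\exists}$. In particular, membership in $\mathrm{CT}^{res}_{\forall\exists}$ is decidable for single-head guarded rule sets and for arbitrary guarded rule sets.
\end{theorem}

Throughout the paper $R$ is a finite set of frontier-guarded rules. Facts whose predicate does not occur in $R$ are never used or created by a trigger, so we assume that all instances use only predicates of $R$. An instance is \emph{good} if it has a terminating restricted chase sequence, and \emph{bad} otherwise. So $R\in\mathrm{CT}^{res}_{\forall\exists}$ means that every instance is good.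

A \emph{tree decomposition} of an instance $J$ is a finite rooted tree with a finite set of terms, the \emph{bag}, attached to each node, such that the terms of each fact of $J$ lie together in some bag, and for each term the nodes whose bags contain it form a connected subtree. Deleting a term from all bags preserves the second condition, so it does not matter whether bags may contain terms outside $\mathrm{dom}(J)$. We call $J$ \emph{$W$-decomposable} if it has a tree decomposition all of whose bags have at most $W$ terms.

Let $p$ be the number of predicates of $R$, let $r\ge1$ be a bound on their arities, let $s$ be the maximal number of atoms in a body or a head, $f$ the maximal size of a frontier, and $e$ the maximal number of existential variables of a rule. Put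
\begin{equation}\label{eq:W}
N=\bigl(p\,(f+sr)^r+1\bigr)^s,\qquad W=2f+e+N\,s\,r .
\end{equation}

\begin{theorem}[reduction]\label{thm:red}
Let $R$ be a finite set of frontier-guarded rules and let $W$ be as in \eqref{eq:W}. Then $R\in\mathrm{CT}^{res}_{\forall\exists}$ if and only if every $W$-decomposable instance is good.
\end{theorem}

Write $\exp_0(x)=x$ and $\exp_{j+1}(x)=2^{\exp_j(x)}$. A problem is in $k$-EXPTIME if it is decided in time $\exp_k(q(n))$ on inputs of size $n$, for some polynomial $q$.

\begin{theorem}[supplements]\label{thm:sup}
\leavevmode
\begin{enumerate}
\item[(i)] Given a finite set $R$ of frontier-guarded rules and an instance $I$, it is decidable whether $(R,I)$ has a terminating restricted chase sequence.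
\item[(ii)] The problem in Theorem~\ref{thm:dec} is in $k$-EXPTIME for some absolute constant $k$.
\item[(iii)] For a finite set $R$ of frontier-guarded rules, $R\in\mathrm{CT}^{res}_{\forall\exists}$ if and only if for every instance $I$ every finite restricted chase sequence for $(R,I)$ can be extended to a terminating one.
\end{enumerate}
\end{theorem}

We make no claim about the exact complexity beyond the elementary upper bound in~(ii).

\subsection{Two obstacles}

The tree-like growth of the chase does not settle the question, for two reasons.

\emph{The instance is arbitrary.} The nulls hang on the instance in trees, but the instance itself need not resemble a tree, and there is no evident worst instance. Take $R=\{\rho_1\}$ from Example~\ref{ex:order}. Every graph maps homomorphically into $\{\mathsf E(a,a)\}$, and this instance is good, while $\{\mathsf E(a,b)\}$ is bad: its only chase sequence builds an infinite path. In the chain $\emptyset\subseteq\{\mathsf E(a,b)\}\subseteq\{\mathsf E(a,b),\mathsf E(b,b)\}$ the instances are good, bad and good, so goodness is monotone in neither direction. Theorem~\ref{thm:red} removes this obstacle. We chase a given instance until nothing new of bounded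 size can ever be learned about its original terms. From then on the trees of nulls evolve independently, and each sees the rest only through a context of bounded size (Section~\ref{sec:red}).

\emph{The order matters.} A terminating sequence on a $W$-decomposable instance can be drawn as a finite labeled tree with one node per step (Section~\ref{sec:codes}), and monadic second-order logic can quantify over such trees. But whether a step is allowed depends on which steps came before it, and a linear order of the nodes is a binary relation, whereas the logic quantifies only over sets. In Section~\ref{sec:order} we show that a suitable order exists exactly if a greedy procedure, which removes steps from last to first, succeeds; this is a statement about sets. Section~\ref{sec:wmso} writes down the sentence and proves Theorems~\ref{thm:dec} and~\ref{thm:sup}(i). Section~\ref{sec:aut} contains the decision procedure for the logic and proves Theorem~\ref{thm:sup}(ii).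

\section{Patterns and continuations}\label{sec:prelim}

Rules mention no terms, so a bijective renaming of terms turns chase sequences into chase sequences. We draw three conventions from this. Goodness is invariant under isomorphism of instances. The nulls of a sequence may be chosen to avoid any given finite set of terms. And every element $F_i$ of a chase sequence is itself an instance: the chase does not distinguish its nulls from the other terms.

A set $G$ is a \emph{continuation} of an instance $F$ if it is the last element of a finite restricted chase sequence starting at $F$. Concatenating sequences shows that a continuation of a continuation of $F$ is a continuation of $F$, and that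
\begin{equation}\label{eq:prefix}
\text{if some continuation of $F$ is good, then $F$ is good.}
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:sup}(iii)]
Let $R\in\mathrm{CT}^{res}_{\forall\exists}$ and let $I=F_0\subseteq\dots\subseteq F_i$ be a finite sequence. The instance $F_i$ is good, and appending a terminating sequence for it extends the given sequence. Conversely, extending the sequence of length $0$ shows that $I$ is good.
\end{proof}

Let $\pi$ be a finite set of atoms whose arguments are terms or variables, with set of variables $\mathrm{var}(\pi)$. We write $F\models\pi$, and say that $\pi$ is \emph{true} in $F$, if some map $g$ from $\mathrm{var}(\pi)$ to terms, with all terms left fixed, satisfies $g(\pi)\subseteq F$. The set $g(\pi)$ is a \emph{witness}. Truth is monotone: if $F\subseteq F'$ and $F\models\pi$, then $F'\models\pi$. If $Q$ is a set of atoms over variables and $\varphi$ maps some variables to terms, then $Q[\varphi]$ is the result of substituting $\varphi$ in $Q$; so $F\models Q[\varphi]$ says that some extension of $\varphi$ maps $Q$ into $F$.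

A \emph{frontier map} for a rule $\rho$ with body $B$ and head $H$ is a map $\varphi$ from its frontier to terms, and $\mathrm{im}\,\varphi$ is the \emph{frontier image}. We call $(\rho,\varphi)$ \emph{applicable} to $F$ if
\[
F\models B[\varphi]\qquad\text{and}\qquad F\not\models H[\varphi].
\]
This holds exactly if some trigger $(\rho,h)$ with $h|_{\vec y}=\varphi$ is active on $F$. The facts that are added depend only on $\rho$, $\varphi$ and the chosen nulls, and their terms lie in $\mathrm{im}\,\varphi$ or are these nulls. So a chase step is an applicable pair together with a choice of nulls. Frontier-guardedness enters the paper only through the following observation: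
\begin{equation}\label{eq:fg}
\text{if $F\models B[\varphi]$, then a single fact of $F$ contains all terms of $\mathrm{im}\,\varphi$,}
\end{equation}
namely the image of the frontier-guard. (For an empty frontier, any body atom serves; bodies are nonempty.)

Fix a set $\mathrm{Var}$ of $sr$ variables. For a set $A$ of terms, an \emph{$A$-pattern} is a possibly empty set of at most $s$ atoms with arguments in $A\cup\mathrm{Var}$. A set of at most $s$ atoms has at most $sr$ variables, so any set of at most $s$ atoms over $A$ and arbitrary variables is an $A$-pattern after renaming variables, and we treat it as one. For example, $B[\varphi]$ and $H[\varphi]$ are $A$-patterns if $\mathrm{im}\,\varphi\subseteq A$. The true $A$-patterns record all that a single body or head can detect about the way $A$ sits in $F$. If $|A|\le f$, there are at most $p(f+sr)^r$ atoms over $A\cup\mathrm{Var}$, hence at most $N$ $A$-patterns: each is described by a list of $s$ entries, each an atom or a blank.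

Goodness is not monotone in the instance, but what can be made true is. Here a homomorphism between sets of facts is a map on terms that sends facts to facts.

\begin{lemma}[simulation]\label{lem:sim}
If $J\subseteq F$ are instances and $G$ is a continuation of $J$, then there are a continuation $F'$ of $F$ and a homomorphism $g:G\to F'$ that is the identity on $\mathrm{dom}(J)$.
\end{lemma}

\begin{proof}
We use induction on the length of a sequence $J=G_0\subseteq\dots\subseteq G_k=G$. For $k=0$ take $F'=F$ and the identity. Let $g:G_k\to F'$ be given and let $G_{k+1}$ arise from $G_k$ by the trigger $(\rho,h)$, with null $n_z$ for the existential variable $z$. Then $(\rho,g\circ h)$ is a trigger on $F'$. If it is active, apply it and call the result $F''$; otherwise put $F''=F'$. In both cases some extension $h'$ of $g\circ h|_{\vec y}$ maps the head of $\rho$ into $F''$. The nulls $n_z$ do not occur in $G_k$, so we may put $g(n_z)=h'(z)$. This extends $g$ to a homomorphism $G_{k+1}\to F''$.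
\end{proof}

\section{Reduction to instances of bounded width}\label{sec:red}

Given a bad instance $I$, we want to cut out a bad instance of bounded width. The natural candidates are the trees of nulls in a continuation of $I$. The following example shows what has to be added to such a tree, and when the cut has to be made.

\begin{example}\label{ex:stable}
Take the single-head guarded rules
\[
\begin{array}{ll}
\rho_{\mathrm{start}}: & \mathsf P(x)\to\exists y\,\exists y'\ \mathsf L(x,y,y'),\\[2pt]
\rho_{\mathrm{next}}: & \mathsf L(x,y,y')\wedge\mathsf Q(x)\to\exists z\ \mathsf L(x,y',z),\\[2pt]
\rho_{\mathrm{back}}: & \mathsf E(x,x')\wedge\mathsf Q(x')\to\mathsf Q(x),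
\end{array}
\]
so that $s=2$, and the instance
\[
I=\{\mathsf P(a),\ \mathsf E(a,b_1),\ \mathsf E(b_1,b_2),\ \mathsf E(b_2,b_3),\ \mathsf E(b_3,b_4),\ \mathsf Q(b_4)\}.
\]
In every continuation the $\mathsf L$-facts form a path $\mathsf L(a,n_0,n_1),\dots,\mathsf L(a,n_{k-1},n_k)$ of distinct nulls, because $\rho_{\mathrm{start}}$ is applicable only once and $\rho_{\mathrm{next}}$ only at the end of the path. The last element of a terminating sequence would contain $\mathsf Q(a)$ and an $\mathsf L$-fact, and then $\rho_{\mathrm{next}}$ would be applicable at $(a,n_k)$. So $I$ is bad.

\emph{A context is needed.} A set of $\mathsf L$-facts alone is good, since no body maps into it. The path grows only because of $\mathsf Q(a)$, a fact without nulls. So we add to the $\mathsf L$-facts one witness for every true $\{a\}$-pattern; the only witness of $\{\mathsf Q(a)\}$ is $\mathsf Q(a)$ itself.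

\emph{The cut must come late.} Let $F=I\cup\{\mathsf L(a,n_0,n_1)\}$, in which $\mathsf Q(a)$ is not yet true. Every $\{a\}$-pattern true in $F$ has a witness without $\mathsf E(b_2,b_3)$. Indeed, a witness has at most two facts. If it consists of $\mathsf E(b_2,b_3)$ and an adjacent edge, move it to $\mathsf E(a,b_1),\mathsf E(b_1,b_2)$; otherwise $\mathsf E(b_2,b_3)$ shares no term with the other fact and can be moved to $\mathsf E(a,b_1)$. With such witnesses we obtain a subset of $F\setminus\{\mathsf E(b_2,b_3)\}$ that contains $\mathsf L(a,n_0,n_1)$. Its chase adds at most $\mathsf Q(b_3)$ and stops. The piece is good although $I$ is bad.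

\emph{A correct cut.} Let
\[
F^*=I\cup\{\mathsf Q(b_3),\mathsf Q(b_2),\mathsf Q(b_1),\mathsf Q(a),\mathsf L(a,n_0,n_1),\mathsf L(a,n_1,n_2)\}.
\]
Continuations of $F^*$ only prolong the path, and this makes no new $\mathrm{dom}(I)$-pattern true: two adjacent $\mathsf L$-facts in a witness can be moved to the first two, and nonadjacent ones to the first. The piece consisting of the two $\mathsf L$-facts and witnesses for the $\{a\}$-patterns true in $F^*$ contains $\mathsf Q(a)$, and it is bad for the same reason as $I$.
\end{example}

We now carry this out in general. Fix an instance $I$.

\subsection{Stabilization}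

\begin{lemma}\label{lem:stable}
There is a continuation $F^*$ of $I$ such that
\begin{enumerate}
\item[(S1)] the same $\mathrm{dom}(I)$-patterns are true in $F^*$ and in every continuation of $F^*$;
\item[(S2)] no pair $(\rho,\varphi)$ with $\mathrm{im}\,\varphi\subseteq\mathrm{dom}(I)$ is applicable to a continuation of $F^*$.
\end{enumerate}
\end{lemma}

\begin{proof}
There are finitely many $\mathrm{dom}(I)$-patterns. Choose a continuation $F^*$ of $I$ in which the largest possible number of them is true. A continuation $G$ of $F^*$ contains $F^*$, so it makes at least the same patterns true; it is a continuation of $I$, so it makes no more true. This is (S1). Suppose that $(\rho,\varphi)$ with $\mathrm{im}\,\varphi\subseteq\mathrm{dom}(I)$ is applicable to $G$. Applying it gives a continuation of $F^*$ in which the $\mathrm{dom}(I)$-pattern $H[\varphi]$ is true. By (S1) it is true in $F^*\subseteq G$, which contradicts applicability.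
\end{proof}

The lemma asserts only the existence of $F^*$. This suffices, because the algorithm will use the number $W$ and never the set $F^*$.

\subsection{Classes of nulls and the pieces $J_i$}

Fix a chase sequence $I=F_0\subseteq\dots\subseteq F_q=F^*$. Its nulls are the terms of $F^*$ outside $\mathrm{dom}(I)$. We partition them into \emph{classes}, and give each class $C$ a set of \emph{anchors} $A_C\subseteq\mathrm{dom}(I)$ with $|A_C|\le f$. Go through the steps in order, and let $\varphi$ be the frontier map of the current step.
\begin{itemize}
\item If $\mathrm{im}\,\varphi\subseteq\mathrm{dom}(I)$, then the nulls of the step, if there are any, form a new class $C$ with $A_C=\mathrm{im}\,\varphi$.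
\item Otherwise $\mathrm{im}\,\varphi$ contains a null of some class $C$, and the nulls of the step are added to $C$.
\end{itemize}
In Example~\ref{ex:stable} there is one class, $\{n_0,n_1,n_2\}$, with the single anchor $a$.

\begin{lemma}\label{lem:classes}
At each stage $F_j$, every fact that contains an element of a class $C$ has all its terms in $C\cup A_C$. In the second case above, $\mathrm{im}\,\varphi\subseteq C\cup A_C$, and $C$ is unique.
\end{lemma}

\begin{proof}
We use induction on $j$; $F_0$ has no nulls. The facts of $F_j$ do not contain the nulls of the step to $F_{j+1}$, so only the new facts need attention. In the first case their terms lie in $\mathrm{im}\,\varphi\subseteq\mathrm{dom}(I)$ or in the new class. So they contain no element of an old class, and they satisfy the claim for the new one. In the second case, \eqref{eq:fg} gives a fact of $F_j$ that contains $\mathrm{im}\,\varphi$. It contains an element of $C$, so $\mathrm{im}\,\varphi\subseteq C\cup A_C$ by induction. The set $C\cup A_C$ meets no other class, so $C$ is unique. The new facts have their terms in $A_C$ or in the enlarged class $C$, and contain no element of another class.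
\end{proof}

The lemma fails without frontier-guardedness. For the rules $\mathsf P(x)\to\exists z\,\mathsf E(x,z)$ and $\mathsf E(x,z)\wedge\mathsf E(x',z')\to\mathsf S(z,z')$, the instance $\{\mathsf P(a),\mathsf P(a')\}$ has a continuation with a fact $\mathsf S(n,n')$ that joins nulls of two classes.

Let $C_1,\dots,C_m$ be the classes of $F^*$ and $A_i=A_{C_i}$. Let $T_i$ be the set of facts of $F^*$ that contain an element of $C_i$. For each $A_i$-pattern true in $F^*$ choose one witness in $F^*$, and let the \emph{context} $\Gamma_i\subseteq F^*$ be the union of these witnesses. Put
\[
J_i=T_i\cup\Gamma_i\subseteq F^* .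
\]
Note that $A_i\subseteq\mathrm{dom}(\Gamma_i)$: an anchor $a$ occurs in a fact of $I$, replacing the other terms of that fact by variables gives an $A_i$-pattern true in $F^*$, and every witness of it contains $a$.

\begin{lemma}\label{lem:width}
Each $J_i$ is $W$-decomposable.
\end{lemma}

\begin{proof}
Follow the sequence from the step that creates $C_i$. We build a tree of bags, each containing $A_i$, such that at each stage every fact with an element of $C_i$ has its terms in one bag, and the connectedness condition holds. The root bag consists of $A_i$ and the nulls of the creating step; it contains the terms of all facts added by that step. Consider a later step with frontier map $\varphi$. If $\mathrm{im}\,\varphi$ does not meet $C_i$, then its nulls do not go to $C_i$, and it adds no fact with an element of $C_i$. Otherwise the fact given by \eqref{eq:fg} contains an element of $C_i$, so some bag $b$ contains its terms, and in particular $\mathrm{im}\,\varphi$. If the step has no nulls, the new facts have their terms in $b$ and nothing is to be done. If it has nulls, attach to $b$ a new child whose bag consists of $A_i$, $\mathrm{im}\,\varphi$ and the nulls of the step. It contains the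 terms of the new facts. Each of its terms is either a new null, which lies in this bag only, or lies in $A_i\cup\mathrm{im}\,\varphi\subseteq b$; so connectedness is preserved.

The result is a tree decomposition of $T_i$ with bags of size at most $2f+e$. The context $\Gamma_i$ is a union of at most $N$ witnesses with at most $sr$ terms each. Adding $\mathrm{dom}(\Gamma_i)$ to every bag covers the facts of $\Gamma_i$, keeps connectedness, and gives bags of size at most $2f+e+Nsr=W$.
\end{proof}

\subsection{Gluing terminating sequences}

Suppose that all pieces $J_i$ are good. We want to run their terminating sequences one after the other inside $F^*$. Two things can go wrong. A sequence for $J_i$ also performs steps inside the context, which need not be applicable in $F^*$; we shall skip them. And a step that we keep must be applicable in the large set although it was chosen in the small one. The tool for this is the next lemma: a body or head anchored in one tree of nulls can be satisfied using only that tree and its context.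

\begin{lemma}[exchange]\label{lem:exch}
Let $G$ and $\Gamma$ be sets of facts, let $V$ and $A$ be sets of terms, and let $T$ be the set of facts of $G$ that contain an element of $V$. Assume that all terms of $T$ lie in $V\cup A$, and that every $A$-pattern true in $G$ is true in $\Gamma$. Let $Q$ be the body or the head of a rule of $R$ and let $\varphi$ be a frontier map for this rule with $\mathrm{im}\,\varphi\subseteq V\cup A$. If $G\models Q[\varphi]$, then $T\cup\Gamma\models Q[\varphi]$.
\end{lemma}

\begin{proof}
Let $h$ extend $\varphi$ and map $Q$ into $G$. Let $Q_1$ be the set of atoms of $Q$ that $h$ maps into $T$, and $Q_2=Q\setminus Q_1$. No variable of $Q_2$ is mapped into $V$. Let $Z$ be the set of variables of $Q_2$ that are not mapped into $A$. They are mapped outside $V\cup A$, so they do not occur in $Q_1$ and do not belong to the frontier. Substitute $h$ for the variables of $Q_2$ outside $Z$. The result is an $A$-pattern $\pi$ with $\mathrm{var}(\pi)=Z$, and it is true in $G$ via $h$. Hence $g(\pi)\subseteq\Gamma$ for some map $g$ on $Z$. Let $h'$ agree with $g$ on $Z$ and with $h$ elsewhere. Then $h'$ extends $\varphi$, $h'(Q_1)=h(Q_1)\subseteq T$, and $h'(Q_2)=g(\pi)\subseteq\Gamma$.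
\end{proof}

\begin{proposition}\label{prop:glue}
If $J_1,\dots,J_m$ are good, then $F^*$ is good, and hence $I$ is good.
\end{proposition}

\begin{proof}
By \eqref{eq:prefix} it suffices to treat $F^*$. If $m=0$, then $\mathrm{dom}(F^*)=\mathrm{dom}(I)$, and by (S2) no pair is applicable to $F^*$. Let $m\ge1$, and for each $i$ let
\[
\mathcal S_i:\quad J_i=G^i_0\subseteq G^i_1\subseteq\dots\subseteq G^i_{n_i}
\]
be a terminating sequence. Choose the nulls of $\mathcal S_1,\dots,\mathcal S_m$ pairwise distinct and outside $\mathrm{dom}(F^*)$.

\medskip\noindent\emph{Relevant steps.} We let the class $C_i$ grow along $\mathcal S_i$. Put $V_i^0=C_i$. The step from $G^i_k$ to $G^i_{k+1}$ is \emph{relevant} if its frontier image meets $V^k_i$; in this case $V_i^{k+1}$ consists of $V_i^k$ and the nulls of the step, and otherwise $V_i^{k+1}=V_i^k$. Put $V_i=V_i^{n_i}$. For $j\ne i$ the set $V_i$ is disjoint from $V_j\cup A_j$, since the classes are disjoint sets of nulls of $F^*$, the anchors lie in $\mathrm{dom}(I)$, and the new nulls are chosen as above. Let $T_i^k$ be the set of facts of $G^i_k$ that contain an element of $V_i^k$. Then $T_i^0=T_i$, because $T_i\subseteq J_i\subseteq F^*$. Let $\Lambda_i^k$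 be the union of the instantiated heads of the relevant steps among the first $k$ steps of $\mathcal S_i$, and $\Lambda_i=\Lambda_i^{n_i}$.

\medskip\noindent\emph{Claim 1. All terms of $T_i^k$ and of $\Lambda_i^k$ lie in $V_i^k\cup A_i$. The frontier image of a relevant step from $G_k^i$ lies in $V_i^k\cup A_i$.}
For $k=0$ the first statement is Lemma~\ref{lem:classes}. Assume it for $k$. If the step from $G^i_k$ is relevant, the fact given by \eqref{eq:fg} contains an element of $V_i^k$, so it lies in $T^k_i$, and the frontier image lies in $V_i^k\cup A_i$. The facts of the instantiated head then have their terms in $V_i^{k+1}\cup A_i$, and the facts of $G^i_k$ do not contain the new nulls. If the step is not relevant, neither its frontier image nor its nulls meet $V_i^{k+1}=V_i^k$, so $T_i^{k+1}=T_i^k$.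

\medskip\noindent\emph{Claim 2. Let $M$ be the union of $F^*$, $\Lambda_i^k$ and some of the sets $\Lambda_j$ with $j\ne i$. Then the set of facts of $M$ that contain an element of $V_i^k$ is $T_i^k$.}
The elements of $V_i^k\setminus C_i$ do not occur in $F^*$. So the facts of $F^*$ with an element of $V_i^k$ form the set $T_i$, and the same holds for $J_i$. The facts of $\Lambda_j$ have their terms in $V_j\cup A_j$ by Claim~1, so they contain no element of $V_i^k$. The facts added by an irrelevant step from $G^i_l$, $l<k$, contain no element of $V_i^{l+1}$, and the elements of $V_i^k\setminus V_i^{l+1}$ are nulls created later; so these facts contain no element of $V_i^k$ either. Hence, both in $M$ and in $G^i_k$, the facts with an element of $V_i^k$ are those of $T_i$ and those facts of $\Lambda^k_i$ that contain such an element.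

\medskip\noindent\emph{Claim 3. Every $A_i$-pattern that is true in a continuation of $F^*$, or in some $G^i_k$, is true in $\Gamma_i$.}
An $A_i$-pattern is a $\mathrm{dom}(I)$-pattern. If it is true in a continuation of $F^*$, it is true in $F^*$ by (S1), and $\Gamma_i$ contains a witness. If it is true in $G^i_k$, Lemma~\ref{lem:sim} for $J_i\subseteq F^*$ gives a homomorphism from $G^i_k$ into a continuation of $F^*$ that fixes $\mathrm{dom}(J_i)\supseteq A_i$. So the pattern is true in that continuation, and the first case applies.

\medskip\noindent\emph{Claim 4. Let $M$ be as in Claim~2 and suppose that $M$ is a continuation of $F^*$. If $\mathrm{im}\,\varphi\subseteq V_i^k\cup A_i$, then $(\rho,\varphi)$ is applicable to $M$ if and only if it is applicable to $G^i_k$.}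
Let $Q$ be the body or the head of $\rho$. By Claims 1--3, Lemma~\ref{lem:exch} applies to $G=M$ and to $G=G^i_k$, with $V=V_i^k$, $A=A_i$, $\Gamma=\Gamma_i$, and in both cases $T=T_i^k$. Both sets contain $T_i^k\cup\Gamma_i$. Therefore
\[
M\models Q[\varphi]\iff T_i^k\cup\Gamma_i\models Q[\varphi]\iff G^i_k\models Q[\varphi].
\]
Using this for the body and for the head gives the claim.

\medskip\noindent\emph{The combined sequence.} Start from $F^*$ and perform the relevant steps of $\mathcal S_1$ in their order, then those of $\mathcal S_2$, and so on, with the same rules, frontier maps and nulls. When the relevant step $(\rho,\varphi)$ from $G^i_k$ is due, the current set is $M=F^*\cup\Lambda_1\cup\dots\cup\Lambda_{i-1}\cup\Lambda_i^k$, and by induction it is a continuation of $F^*$. By Claim~1, $\mathrm{im}\,\varphi\subseteq V_i^k\cup A_i$, so by Claim~4 the pair is applicable to $M$. Its nulls do not occur in $M$: by Claim~1 the terms of $M$ are terms of $F^*$ or nulls of steps already performed. So the combined sequence is a restricted chase sequence, and it ends in $G^*=F^*\cup\Lambda_1\cup\dots\cup\Lambda_m$.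

\medskip\noindent\emph{Termination.} Suppose that $(\rho,\varphi)$ is applicable to $G^*$. By (S2), $\mathrm{im}\,\varphi$ contains a term outside $\mathrm{dom}(I)$. This is a null of $F^*$ or a null of a relevant step, so it lies in some $V_i$. The fact of $G^*$ given by \eqref{eq:fg} lies in $T_i^{n_i}$ by Claim~2, so $\mathrm{im}\,\varphi\subseteq V_i\cup A_i$ by Claim~1. By Claim~4 with $k=n_i$, the pair is applicable to $G^i_{n_i}$. This contradicts the termination of $\mathcal S_i$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:red}]
If $R\in\mathrm{CT}^{res}_{\forall\exists}$, all instances are good. Otherwise some instance $I$ is bad. By Proposition~\ref{prop:glue} some $J_i$ is bad, and $J_i$ is $W$-decomposable by Lemma~\ref{lem:width}.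
\end{proof}

\begin{remark}
For single-head rules the context is needed only for bodies. If $\mathrm{im}\,\varphi$ meets $V_i^k$, the image of a single head atom contains the whole frontier image and so lies in $T_i^k$. Heads with several atoms may be satisfied partly outside the tree of nulls, and Lemma~\ref{lem:exch} treats them exactly like bodies.
\end{remark}

\section{Chase sequences as labeled trees}\label{sec:codes}

It remains to decide whether some $W$-decomposable instance is bad. In Sections~\ref{sec:codes}--\ref{sec:wmso}, $W$ may be any integer with $W\ge\max(f+e,1)$; this freedom will give Theorem~\ref{thm:sup}(i). We write $[W]=\{1,\dots,W\}$ and call its elements \emph{names}.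

For a finite alphabet $\Sigma$, the set $\Sigma^*$ of finite words is a tree: the root is the empty word $\varepsilon$, the children of $v$ are the words $v\sigma$ with $\sigma\in\Sigma$, and $u\le v$ means that $u$ is a prefix of $v$. Two nodes are \emph{adjacent} if one is the parent of the other, and the child is the \emph{lower} one. We want to describe an instance and a chase sequence by finitely many finite subsets of $\Sigma^*$, that is, by labels from a fixed finite set. The number of terms is unbounded, so names must be reused: each node names the terms of its bag by elements of $[W]$ and records which names mean the same as in the parent.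

The letters $0,1$ will carry the decomposition of the instance, and one further letter will stand for each kind of chase step. Let $\Delta$ be the set of pairs $\delta=(\rho,\eta)$ with $\rho\in R$ and $\eta$ a map from the frontier of $\rho$ to $[W]$. For each $\delta=(\rho,\eta)$ fix an injection $\zeta_\delta$ from the existential variables of $\rho$ to $[W]\setminus\mathrm{im}\,\eta$; this is possible because $W\ge f+e$. Let $\Sigma$ be the disjoint union of $\{0,1\}$ and $\Delta$.

\begin{definition}\label{def:code}
A \emph{code} consists of a finite, nonempty, prefix-closed set $D\subseteq\{0,1\}^*$ and, for each $v\in D$, sets of names $\mathrm{Keep}(v)\subseteq\mathrm{Act}(v)\subseteq[W]$ and a set $\mathrm{Lab}(v)$ of atoms with arguments in $\mathrm{Act}(v)$, such that $\mathrm{Keep}(\varepsilon)=\emptyset$ and $\mathrm{Keep}(v)\subseteq\mathrm{Act}(u)$ whenever $u$ is the parent of $v$.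

For a word $x=w\delta$ with $\delta=(\rho,\eta)\in\Delta$ put $\mathrm{Act}(x)=\mathrm{im}\,\eta\cup\mathrm{im}\,\zeta_\delta$ and $\mathrm{Keep}(x)=\mathrm{im}\,\eta$, and let $\mathrm{Lab}(x)$ be the head of $\rho$ with its variables replaced by names via $\eta\cup\zeta_\delta$. An \emph{extension} of the code is a finite set $X\subseteq\Sigma^*$ such that every $x\in X$ has the form $w\delta$ with $w\in D\cup X$, $\delta=(\rho,\eta)\in\Delta$ and $\mathrm{im}\,\eta\subseteq\mathrm{Act}(w)$.
\end{definition}

The sets $D$ and $X$ are disjoint, since words in $X$ end in a letter of $\Delta$, and $D\cup X$ is prefix-closed. For every $v\in D\cup X$, a name in $\mathrm{Keep}(v)$ is active at $v$ and at its parent. Given $v\in D\cup X$ and $a\in\mathrm{Act}(v)$, walk upward from $v$ as long as $a$ is kept. The walk stops at the unique prefix $u\le v$ with $a\in\mathrm{Act}(u)\setminus\mathrm{Keep}(u)$ and $a\in\mathrm{Keep}(w)$ for all $u<w\le v$. Put $[v,a]=(u,a)$. We use these pairs as terms. The value of $[v,a]$ depends only on the code and the word $v$, not on the rest of $X$. The \emph{bag} of $v$ is $\{[v,a]:a\in\mathrm{Act}(v)\}$.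

\begin{lemma}\label{lem:terms}
Let $v,v'\in D\cup X$.
\begin{enumerate}
\item[(T1)] If $[v,a]=[v',b]$, then $a=b$.
\item[(T2)] A term in the bags of $v$ and $v'$ lies in the bags of all nodes on the path between them.
\item[(T3)] If $v,v'$ are adjacent and $a\in\mathrm{Act}(v)\cap\mathrm{Act}(v')$, then $[v,a]=[v',a]$ if and only if $a\in\mathrm{Keep}$ of the lower node.
\end{enumerate}
\end{lemma}

\begin{proof}
(T1) The name is the second component of the pair. (T2) If the term is $(u,a)$, then $u$ is a common prefix of $v$ and $v'$, and $[w,a]=(u,a)$ for all $w$ with $u\le w\le v$ or $u\le w\le v'$. The path from $v$ to $v'$ consists of such nodes. (T3) Let $v'$ be the lower node. If $a\in\mathrm{Keep}(v')$, the walk from $v'$ passes to $v$ and continues as the walk from $v$. Otherwise $[v',a]=(v',a)$, while the first component of $[v,a]$ is a prefix of $v$.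
\end{proof}

A node $v$ \emph{produces} the facts $P([v,a_1],\dots,[v,a_k])$ for $P(a_1,\dots,a_k)\in\mathrm{Lab}(v)$; their terms lie in the bag of $v$. For $Y\subseteq X$ let $F_Y$ be the set of facts produced by nodes in $D\cup Y$. The \emph{coded instance} is $J=F_\emptyset$.

\begin{lemma}\label{lem:coding}
Up to isomorphism, the coded instances are exactly the $W$-decomposable instances.
\end{lemma}

\begin{proof}
The bags of the nodes of $D$ have at most $W$ terms and form a tree decomposition of $J$ by (T2). Conversely, take a tree decomposition of an instance $J'$ with bags of size at most $W$. Replace each node with $k>2$ children by a chain of $k-1$ nodes with the same bag, among which the children are distributed so that every node has at most two children. Identify the resulting tree with a prefix-closed set $D\subseteq\{0,1\}^*$. Name the terms of each bag injectively by elements of $[W]$, from the root downward: a term that also lies in the parent bag keeps its name, and the other terms receive distinct names not used by the kept terms. Let $\mathrm{Act}(v)$ be the set of names used at $v$, and $\mathrm{Keep}(v)$ the set of names of those terms that also lie in the parent bag. Assign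 every fact of $J'$ to one node whose bag contains its terms, and put it, with names for terms, into the label of that node. This is a code.

By connectedness, the nodes whose bags contain a term $t$ have a topmost node $u_t$, and $t$ has the same name $a_t$ at all of them. If $t$ is in the bag of $v$, then $a_t\in\mathrm{Keep}(w)$ for $u_t<w\le v$ and $a_t\notin\mathrm{Keep}(u_t)$, so $[v,a_t]=(u_t,a_t)$. The map $t\mapsto(u_t,a_t)$ is injective, because names at $u_t$ are distinct, and it maps the facts of $J'$ onto the facts produced by nodes of $D$.
\end{proof}

A node $x=w\delta\in X$ with $\delta=(\rho,\eta)$ stands for a step with the rule $\rho_x=\rho$, whose body and head we denote by $B_x$ and $H_x$, and the frontier map $\varphi_x:y\mapsto[w,\eta(y)]$. One child of $w$ per letter $\delta$ suffices, because the restricted chase never applies the same rule with the same frontier map twice.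

\begin{lemma}\label{lem:enum}
The coded instance $J$ is good if and only if there are an extension $X$ and an enumeration $x_1,\dots,x_n$ of $X$ such that, with $F_i=F_{\{x_1,\dots,x_i\}}$, the following hold for all $i$:
\begin{enumerate}
\item[(a)] the parent of $x_i$ lies in $D\cup\{x_1,\dots,x_{i-1}\}$;
\item[(b)] $F_{i-1}\models B_{x_i}[\varphi_{x_i}]$;
\item[(c)] $F_{i-1}\not\models H_{x_i}[\varphi_{x_i}]$;
\end{enumerate}
and moreover
\begin{enumerate}
\item[(d)] no pair $(\rho,\varphi)$ is applicable to $F_X$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $x=w\delta$ with $\delta=(\rho,\eta)$ be a node of an extension. By (T3), $[x,\eta(y)]=[w,\eta(y)]=\varphi_x(y)$, and $[x,\zeta_\delta(z)]=(x,\zeta_\delta(z))$ because this name is not kept. So $x$ produces the head $H_x$ instantiated by $\varphi_x$ and $z\mapsto(x,\zeta_\delta(z))$. The latter terms are pairwise distinct and lie only in bags of $x$ and its descendants.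

Suppose that (a)--(d) hold. By (a), all proper prefixes of $x_j$ in $X$ precede $x_j$; so neither $x_i$ nor a descendant of it lies in $D\cup\{x_1,\dots,x_{i-1}\}$, and the terms $(x_i,\zeta_\delta(z))$ do not occur in $F_{i-1}$. By (b) and (c), $F_i$ arises from $F_{i-1}$ by a chase step. By (d), the sequence $J=F_0\subseteq\dots\subseteq F_n=F_X$ is terminating.

Conversely, take a terminating sequence of length $n$ for $J$. We construct $x_1,\dots,x_n$ and rename nulls so that the $i$-th set of the sequence is $F_i$. Let $x_1,\dots,x_{i-1}$ be constructed, forming an extension with (a)--(c), and let the $i$-th step apply $(\rho,\varphi)$ to $F_{i-1}$. By \eqref{eq:fg} a fact of $F_{i-1}$ contains $\mathrm{im}\,\varphi$. It is produced by some $w\in D\cup\{x_1,\dots,x_{i-1}\}$, so there are names $\eta(y)\in\mathrm{Act}(w)$ with $[w,\eta(y)]=\varphi(y)$. Put $\delta=(\rho,\eta)$ and $x_i=w\delta$; then $\varphi_{x_i}=\varphi$, and (a)--(c) hold for $i$. We have $x_i\ne x_j$ for $j<i$, since otherwise $H_{x_i}[\varphi]$ would be true in $F_j\subseteq F_{i-1}$. No descendant of $x_i$ has been constructed either, by (a). So the terms $(x_i,\zeta_\delta(z))$ are fresh, and we use them as the nulls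 of the step. Finally (d) holds because the sequence is terminating.
\end{proof}

\begin{example}\label{ex:code}
Take $\rho_1,\rho_2$ from Example~\ref{ex:order}; here $f=e=1$, and we use $W=2$. Let $D=\{\varepsilon\}$ with $\mathrm{Act}(\varepsilon)=\{1,2\}$ and $\mathrm{Lab}(\varepsilon)=\{\mathsf E(1,2)\}$. With $a=(\varepsilon,1)$ and $b=(\varepsilon,2)$ the coded instance is $\{\mathsf E(a,b)\}$. Let $\delta_1=(\rho_1,y\mapsto2)$, which forces $\zeta_{\delta_1}(z)=1$, let $\delta_2=(\rho_2,y\mapsto2)$ and $\delta_3=(\rho_2,y\mapsto1)$. For the extension $X=\{\delta_1,\delta_2,\delta_1\delta_3\}$ and $n=(\delta_1,1)$ we obtain: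
\[
\begin{array}{c|cccc}
\text{node} & \mathrm{Act} & \mathrm{Keep} & \mathrm{Lab} & \text{fact produced}\\\hline
\varepsilon & \{1,2\} & \emptyset & \mathsf E(1,2) & \mathsf E(a,b)\\
\delta_1 & \{1,2\} & \{2\} & \mathsf E(2,1) & \mathsf E(b,n)\\
\delta_2 & \{2\} & \{2\} & \mathsf E(2,2) & \mathsf E(b,b)\\
\delta_1\delta_3 & \{1\} & \{1\} & \mathsf E(1,1) & \mathsf E(n,n)
\end{array}
\]
The name $1$ denotes $a$ at $\varepsilon$ and $n$ at $\delta_1$. Condition (d) holds, since $b$ and $n$ have loops. Condition (a) puts $\delta_1$ before $\delta_1\delta_3$. Condition (c) puts $\delta_1$ before its sibling $\delta_2$, because $\mathsf E(b,b)$ would satisfy the head of $\delta_1$. This last constraint is not visible in the shape of the tree.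
\end{example}

\section{Eliminating the order}\label{sec:order}

Lemma~\ref{lem:enum} asks for an enumeration of $X$, and we must express its existence by quantifying over sets only. Conditions (a) and (b) say that enough nodes come \emph{before} $x_i$. Condition (c) says that enough nodes come \emph{after} it: whenever an extension $\psi$ of $\varphi_{x_i}$ maps the head into $F_X$, at least one of the facts $\psi(\alpha)$ has all its producers among $x_i,\dots,x_n$. If all conditions pointed in the same direction, the enumeration could be built greedily from one end, and success of the greedy procedure would be a fixed-point statement about sets.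

We therefore turn (b) around. Fix in advance a \emph{reason} for each body to hold. Then (a) and (b) become a list of constraints ``$\xi$ precedes $\xi'$'', and such a constraint can be read from the back: $\xi$ may be placed once everything that has to follow it has been placed. All conditions are then monotone in the set of later elements. The obvious reason, a choice of nodes that produce the body facts, relates $x$ to distant nodes and is again a binary relation. We replace it by a derivation that moves along edges of the tree and can be written into node labels.

\subsection{Local derivations}

Let $\Theta$ be the finite set of all nonempty sets $\theta$ of at most $s$ atoms with arguments in $[W]\cup\mathrm{Var}$, and let $\mathrm{names}(\theta)$ be the set of names occurring in $\theta$. Fix a code and an extension $X$. For $v\in D\cup X$ with $\mathrm{names}(\theta)\subseteq\mathrm{Act}(v)$ and a set $F$ of facts, write $F\models(v,\theta)$ if $\theta$ becomes true in $F$ when each name $a$ is replaced by $[v,a]$. For $\delta=(\rho,\eta)$ let $\beta_\delta\in\Theta$ be the body of $\rho$ with the frontier variables replaced via $\eta$ and the other variables renamed injectively into $\mathrm{Var}$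 in a fixed way. For $x=w\delta\in X$,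
\begin{equation}\label{eq:beta}
F\models B_x[\varphi_x]\iff F\models(w,\beta_\delta).
\end{equation}

Let $Y\subseteq X$ be such that $U=D\cup Y$ is prefix-closed. The following rules \emph{over $U$} concern pairs $(v,\theta)$ with $v\in U$, $\theta\in\Theta$ and $\mathrm{names}(\theta)\subseteq\mathrm{Act}(v)$. We write $\theta[z:=a]$ for the result of replacing the variable $z$ by the name $a$.
\begin{enumerate}
\item[(J1)] Derive $(v,\{\alpha\})$ if $\alpha\in\mathrm{Lab}(v)$.
\item[(J2)] From $(v,\theta_1)$ and $(v,\theta_2)$ derive $(v,\theta_1\cup\theta_2)$ if $\mathrm{var}(\theta_1)\cap\mathrm{var}(\theta_2)=\emptyset$ and $|\theta_1\cup\theta_2|\le s$.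
\item[(J3)] From $(v,\theta[z:=a])$ derive $(v,\theta)$ if $z\in\mathrm{var}(\theta)$ and $a\in\mathrm{Act}(v)$.
\item[(J4)] From $(v',\theta)$ derive $(v,\theta)$ if $v,v'$ are adjacent and $\mathrm{names}(\theta)\subseteq\mathrm{Keep}$ of the lower node.
\end{enumerate}
In Example~\ref{ex:code}, with $U=\{\varepsilon,\delta_1\}$, the root learns that $b$ has an outgoing edge as follows: J1 gives $(\delta_1,\{\mathsf E(2,1)\})$; J3 forgets the name $1$, which would change its meaning at the root, and gives $(\delta_1,\{\mathsf E(2,z)\})$; J4 gives $(\varepsilon,\{\mathsf E(2,z)\})$.

\begin{lemma}\label{lem:local}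
\leavevmode
\begin{enumerate}
\item[(i)] For every set $F$ of facts and every instance of J2, J3 or J4: if $F\models q$ for all premises $q$, then $F\models q'$ for the conclusion $q'$.
\item[(ii)] A pair $(v,\theta)$ with $v\in U$ is derivable over $U$ if and only if $F_Y\models(v,\theta)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For J2, the maps on the disjoint sets $\mathrm{var}(\theta_1)$ and $\mathrm{var}(\theta_2)$ can be united. For J3, extend the map by $z\mapsto[v,a]$. For J4, (T3) gives $[v,a]=[v',a]$ for all names $a$ of $\theta$.

(ii) A conclusion of J1 holds in $F_Y$ because $v\in U$ produces the fact. With (i), all derivable pairs hold in $F_Y$. For the converse, let $g$ be a map on $\mathrm{var}(\theta)$ that shows $F_Y\models(v,\theta)$, and for each $\alpha\in\theta$ choose a node $n(\alpha)\in U$ that produces the image of $\alpha$. We use induction on the pair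
\[
\Bigl(|\mathrm{var}(\theta)|,\ \ |\theta|+\sum_{\alpha\in\theta}\mathrm{dist}(v,n(\alpha))\Bigr)
\]
in lexicographic order, over all choices of $v,\theta,g,n$. Here $\mathrm{dist}$ is the length of the path in the tree, and this path lies in $U$ because $U$ is prefix-closed.

\emph{Case 1: $g(z)=[v,a]$ for some variable $z$ and $a\in\mathrm{Act}(v)$.} Then $F_Y\models(v,\theta[z:=a])$, and $\theta[z:=a]$ has fewer variables. Apply induction and J3.

\emph{Case 2: no $g(z)$ lies in the bag of $v$.} Then an atom $\alpha$ with $n(\alpha)=v$ has no variables. Divide $\theta$ into groups: each atom with $n(\alpha)=v$ forms a group of its own, and the other atoms are grouped by the neighbor of $v$ on the path to $n(\alpha)$. Atoms $\alpha,\alpha'$ in different groups share no variable $z$. Otherwise $g(z)$ would lie in the bags of $n(\alpha)$ and $n(\alpha')$, the path between these nodes passes through $v$, and (T2) would put $g(z)$ into the bag of $v$.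

If there are at least two groups, let $\theta_1$ be one group and $\theta_2$ the rest. Both hold at $v$ via restrictions of $g$ and $n$, neither has more variables than $\theta$, and the second component of the measure is smaller for both. Apply induction and J2.

If the only group is $\{\alpha\}$ with $n(\alpha)=v$, then $\alpha=P(a_1,\dots,a_k)$ and $v$ produces $P([v,a_1],\dots,[v,a_k])$. By (T1), $\alpha\in\mathrm{Lab}(v)$. Apply J1.

If the only group belongs to the neighbor $v'$, let $a$ be a name of $\theta$, occurring in $\alpha$. The term $[v,a]$ lies in the bags of $v$ and $n(\alpha)$, so by (T2) in the bag of $v'$. By (T1), $a\in\mathrm{Act}(v')$ and $[v',a]=[v,a]$, and by (T3) the lower node keeps $a$. Hence $F_Y\models(v',\theta)$ via the same $g$ and $n$, and each distance has dropped by one. Apply induction and J4.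
\end{proof}

\subsection{Justifications and closed sets}

\begin{definition}\label{def:just}
A \emph{justification} for a code and an extension $X$ consists of a set of pairs $(v,\theta)$ with $v\in D\cup X$, $\theta\in\Theta$ and $\mathrm{names}(\theta)\subseteq\mathrm{Act}(v)$, called \emph{events}, and, for each event, one \emph{chosen} instance of J1--J4 over $D\cup X$ that has this event as its conclusion and events as its premises. We require that $(w,\beta_\delta)$ is an event for every $w\delta\in X$.

Let $\mathcal E$ be the finite set consisting of all elements of $X$ and all events. The relation $\prec$ on $\mathcal E$ holds in exactly the following cases: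
\begin{enumerate}
\item[(P1)] $w\prec w\delta$ if $w,w\delta\in X$;
\item[(P2)] $(w,\beta_\delta)\prec w\delta$ if $w\delta\in X$;
\item[(P3)] $v\prec(v,\theta)$ if $v\in X$ and the chosen instance for $(v,\theta)$ is of type J1;
\item[(P4)] $q\prec(v,\theta)$ if $q$ is a premise of the chosen instance for $(v,\theta)$.
\end{enumerate}
Let $Z\subseteq\mathcal E$. For $x\in X$, the statement $\mathrm{Hd}(x,Z)$ says: for every extension $\psi$ of $\varphi_x$ that maps $H_x$ into $F_X$ there is an atom $\alpha\in H_x$ such that every node of $D\cup X$ that produces $\psi(\alpha)$ belongs to $(Z\cap X)\cup\{x\}$. For $\xi\in\mathcal E$, the statement $\mathrm{Ready}(\xi,Z)$ says: every $\xi'$ with $\xi\prec\xi'$ lies in $Z$, and if $\xi\in X$, then $\mathrm{Hd}(\xi,Z)$. The set $Z$ is \emph{closed} if $\mathrm{Ready}(\xi,Z)$ implies $\xi\in Z$ for all $\xi\in\mathcal E$.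
\end{definition}

Think of $Z$ as the set of elements already placed at the end of the order. Then $\mathrm{Ready}(\xi,Z)$ says that $\xi$ may be placed immediately before them, and a closed set is one at which the greedy procedure has no move. The definition does not require the chosen instances to be well founded; the next example shows that circular choices are excluded by the condition on closed sets.

\begin{example}\label{ex:peel}
Continue Example~\ref{ex:code}, with $\beta_{\delta_1}=\beta_{\delta_2}=\{\mathsf E(z,2)\}$ and $\beta_{\delta_3}=\{\mathsf E(z,1)\}$. Take the events
\[
q_1=(\varepsilon,\{\mathsf E(1,2)\}),\quad q_2=(\varepsilon,\{\mathsf E(z,2)\}),\quad q_3=(\delta_1,\{\mathsf E(2,1)\}),\quad q_4=(\delta_1,\{\mathsf E(z,1)\}),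
\]
where $q_1,q_3$ are justified by J1, and $q_2,q_4$ by J3 from $q_1,q_3$. Then $q_1\prec q_2\prec\delta_2$, $q_2\prec\delta_1\prec q_3\prec q_4\prec\delta_1\delta_3$ and $\delta_1\prec\delta_1\delta_3$. The heads $\mathsf E(b,b)$ of $\delta_2$ and $\mathsf E(n,n)$ of $\delta_1\delta_3$ are produced by these nodes only, so $\mathrm{Hd}$ holds for them with any $Z$. The head of $\delta_1$ is satisfied in $F_X$ by $\mathsf E(b,n)$, produced by $\delta_1$ only, and by $\mathsf E(b,b)$; so $\mathrm{Hd}(\delta_1,Z)$ holds exactly if $\delta_2\in Z$. A closed set must contain, in turn, $\delta_2,\ \delta_1\delta_3,\ q_4,\ q_3,\ \delta_1,\ q_2,\ q_1$, so it equals $\mathcal E$. Read backward, this list gives the enumeration $\delta_1,\ \delta_1\delta_3,\ \delta_2$.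

One could instead justify $q_2$ through the loop at $b$: $(\delta_2,\{\mathsf E(2,2)\})$ by J1, then $(\varepsilon,\{\mathsf E(2,2)\})$ by J4, then $q_2$ by J3. Together with $\delta_2$ these three events form a $\prec$-cycle. Let $Z$ be the complement of the cycle. No element of the cycle is ready for $Z$, because its successor on the cycle is missing. So $Z\ne\mathcal E$ is closed.
\end{example}

\begin{lemma}\label{lem:closed}
The coded instance $J$ is good if and only if there are an extension $X$ that satisfies condition (d) of Lemma~\ref{lem:enum} and a justification such that $\mathcal E$ is the only closed subset of $\mathcal E$.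
\end{lemma}

\begin{proof}
\emph{From closed sets to an enumeration.} Start with $Z=\emptyset$. As long as $Z\ne\mathcal E$, the set $Z$ is not closed, and we add some $\xi\notin Z$ with $\mathrm{Ready}(\xi,Z)$. This ends with $Z=\mathcal E$. Order $\mathcal E$ by the reverse of the order of addition. At the moment $\xi$ was added, $Z$ was the set of elements later than $\xi$. In particular $\xi\prec\xi'$ implies that $\xi$ is earlier than $\xi'$. Let $x_1,\dots,x_n$ be the induced enumeration of $X$. We verify (a)--(c) of Lemma~\ref{lem:enum}.

Condition (a) follows from (P1). For (b), we show by induction along the order that each event $q=(v,\theta)$ satisfies $F_Y\models q$, where $Y$ is the set of elements of $X$ earlier than $q$. If $q$ is justified by J1, then $v\in D$, or $v\in Y$ by (P3); so the fact produced by $v$ lies in $F_Y$. Otherwise the premises are earlier than $q$ by (P4), so they hold in subsets of $F_Y$, hence in $F_Y$, and Lemma~\ref{lem:local}(i) applies. For $x_i=w\delta$ the event $(w,\beta_\delta)$ is earlier than $x_i$ by (P2), so it holds in $F_{i-1}$, and \eqref{eq:beta} gives (b). For (c), suppose that $\psi$ extends $\varphi_{x_i}$ and maps $H_{x_i}$ into $F_{i-1}\subseteq F_X$.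 When $x_i$ was added, $\mathrm{Hd}(x_i,Z)$ held with $Z\cap X=\{x_{i+1},\dots,x_n\}$. So some $\psi(\alpha)$ is produced only by nodes among $x_i,\dots,x_n$. But $\psi(\alpha)\in F_{i-1}$ is produced by a node in $D\cup\{x_1,\dots,x_{i-1}\}$, a contradiction. By Lemma~\ref{lem:enum}, $J$ is good.

\medskip
\emph{From an enumeration to closed sets.} Let $J$ be good, and take $X$ and $x_1,\dots,x_n$ from Lemma~\ref{lem:enum}. Put $U_i=D\cup\{x_1,\dots,x_i\}$, which is prefix-closed by (a). As events take all pairs $q=(v,\theta)$ with $v\in D\cup X$, $\mathrm{names}(\theta)\subseteq\mathrm{Act}(v)$ and $F_X\models q$. We justify each event at the earliest possible time. Let $t(q)$ be the least $i$ with $v\in U_i$ and $F_i\models q$. By Lemma~\ref{lem:local}(ii), $q$ is derivable over $U_{t(q)}$. Generate the derivable pairs over $U_{t(q)}$ in rounds $1,2,\dots$, where each round adds the conclusions of all instances whose premises appeared in earlier rounds. Let $\mathrm{rd}(q)\ge1$ be the round in which $q$ first appears, and choose for $q$ an instance over $U_{t(q)}$ whose premises appeared earlier. A premise $q'$ is derivable over $U_{t(q)}$, so by Lemma~\ref{lem:local}(ii) it is an event with $t(q')\le t(q)$;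 and if $t(q')=t(q)$, then $\mathrm{rd}(q')<\mathrm{rd}(q)$. For $x_i=w\delta$, conditions (a), (b) and \eqref{eq:beta} show that $(w,\beta_\delta)$ is an event with $t(w,\beta_\delta)\le i-1$. So we have a justification.

Give $x_i$ the rank $(i,0)$ and an event $q$ the rank $(t(q),\mathrm{rd}(q))$. Order $\mathcal E$ linearly by lexicographic rank, breaking ties arbitrarily. Then $\xi\prec\xi'$ implies that $\xi$ has smaller rank than $\xi'$. For (P1) this is (a). For (P2) and (P4) it was just shown. For (P3), let $q=(x_j,\theta)$; then $x_j\in U_{t(q)}$ gives $j\le t(q)$, and $0<\mathrm{rd}(q)$.

Suppose that $Z\ne\mathcal E$ is closed, and let $\xi$ be the largest element of $\mathcal E\setminus Z$. Every $\xi'$ with $\xi\prec\xi'$ is larger, so it lies in $Z$. If $\xi=x_i$, then $x_{i+1},\dots,x_n\in Z$. Let $\psi$ extend $\varphi_{x_i}$ and map $H_{x_i}$ into $F_X$. By (c), $\psi(\alpha)\notin F_{i-1}$ for some $\alpha\in H_{x_i}$, so every producer of $\psi(\alpha)$ is among $x_i,\dots,x_n$. Thus $\mathrm{Hd}(x_i,Z)$ holds. In either case $\mathrm{Ready}(\xi,Z)$, so $\xi\in Z$, a contradiction.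
\end{proof}

\section{The sentence}\label{sec:wmso}

\emph{Weak monadic second-order logic} (WMSO) over $\Sigma^*$ has node variables, which range over $\Sigma^*$, and set variables, which range over \emph{finite} subsets of $\Sigma^*$. The atomic formulas are $u=v$, $v\in S$, and $v=u\sigma$ for $\sigma\in\Sigma$. Formulas are built with $\neg,\wedge,\vee,\to$ and quantifiers over both kinds of variables. It is decidable whether a given sentence is true \cite{TW,Doner}; a direct proof is included in Section~\ref{sec:aut}. We transcribe Lemma~\ref{lem:closed}. Big conjunctions and disjunctions below run over finite index sets computed from $R$ and $W$, and $\delta$ always stands for $(\rho,\eta)$.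

\medskip\noindent\emph{Set variables.} A code is represented by $D$ and the sets $D^{\mathrm{act}}_a$, $D^{\mathrm{keep}}_a$ ($a\in[W]$) and $D^{\mathrm{lab}}_\alpha$ ($\alpha$ an atom over $[W]$) of those $v\in D$ with $a\in\mathrm{Act}(v)$, $a\in\mathrm{Keep}(v)$ and $\alpha\in\mathrm{Lab}(v)$, respectively; $\bar D$ is the tuple of all these variables. An instance of J1--J4 with conclusion $(v,\theta)$ is determined by its \emph{kind} $\kappa$, one of: $\mathrm{J1}$; $(\mathrm{J2},\theta_1,\theta_2)$ with $\theta_1\cup\theta_2=\theta$ and disjoint variables; $(\mathrm{J3},z,a)$ with $z\in\mathrm{var}(\theta)$; $(\mathrm{J4},\uparrow)$, with the premise at the parent; $(\mathrm{J4},\sigma)$, with the premise at the child $v\sigma$. A justification is represented by the sets $\mathrm{Ev}_\theta$ of all $v$ such that $(v,\theta)$ is an event, and $\mathrm{Just}_{\theta,\kappa}$ of those $v\in\mathrm{Ev}_\theta$ whose chosen instance has kind $\kappa$. A set $Z\subseteq\mathcal E$ is represented by $Z_X=Z\cap X$ and $Z_\theta=\{v:(v,\theta)\in Z\}$. All these sets are finite. Inclusion, equality, union and disjointness of sets are expressed with one node quantifier.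

\medskip\noindent\emph{Tree structure.} The formula $\mathrm{par}(u,v)=\bigvee_\sigma v=u\sigma$ says that $u$ is the parent of $v$. The prefix order is defined by
\[
u\le v\ :\quad \forall S\,\bigl(v\in S\wedge\forall w\,\forall w'\,(\mathrm{par}(w,w')\wedge w'\in S\to w\in S)\ \to\ u\in S\bigr),
\]
since the set of prefixes of $v$ is the least parent-closed set containing $v$, and it is finite.

\medskip\noindent\emph{Names, terms and facts.}
\begin{itemize}
\item $\mathrm{Act}_a(v)$ is $v\in D^{\mathrm{act}}_a\vee\bigl(v\in X\wedge\bigvee_\delta\exists w\ v=w\delta\bigr)$, the disjunction over all $\delta$ with $a\in\mathrm{im}\,\eta\cup\mathrm{im}\,\zeta_\delta$. The formulas $\mathrm{Keep}_a(v)$ and $\mathrm{Lab}_\alpha(v)$ have the same form, with $D^{\mathrm{keep}}_a$ and the $\delta$ with $a\in\mathrm{im}\,\eta$, and with $D^{\mathrm{lab}}_\alpha$ and the $\delta$ for which $\alpha$ is a head atom of $\rho$ under $\eta\cup\zeta_\delta$.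
\item $\mathrm{Or}_a(v,u)$ expresses $[v,a]=(u,a)$:
\[
\mathrm{Act}_a(v)\wedge u\le v\wedge\mathrm{Act}_a(u)\wedge\neg\mathrm{Keep}_a(u)\wedge\forall w\,\bigl(u\le w\wedge w\ne u\wedge w\le v\to\mathrm{Keep}_a(w)\bigr).
\]
\item A map from the variables of a rule to terms has the form $y\mapsto(u_y,\nu(y))$. The name part $\nu$ ranges over a finite set and becomes an index; the nodes $u_y$ become node variables. For an atom $\alpha=P(y_1,\dots,y_k)$, let $\mathrm{Prod}_{\alpha,\nu}(v;\bar u)$ be $\mathrm{Lab}_{P(\nu(y_1),\dots,\nu(y_k))}(v)\wedge\bigwedge_j\mathrm{Or}_{\nu(y_j)}(v,u_{y_j})$. By (T1) it says that $v\in D\cup X$ produces the image of $\alpha$.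
\item For a body or head $Q$ and $\nu:\mathrm{var}(Q)\to[W]$, the formula $\mathrm{Sat}_{Q,\nu}(\bar u)=\bigwedge_{\alpha\in Q}\exists v\,\mathrm{Prod}_{\alpha,\nu}(v;\bar u)$ says that $y\mapsto(u_y,\nu(y))$ maps $Q$ into $F_X$.
\end{itemize}

\medskip\noindent\emph{Code, extension, condition (d).}
\begin{itemize}
\item $\mathrm{Code}(\bar D)$ says: $D$ is nonempty; every $v\in D$ has no parent or equals $u0$ or $u1$ for some $u\in D$; $D^{\mathrm{keep}}_a\subseteq D^{\mathrm{act}}_a\subseteq D$; every $v\in D^{\mathrm{keep}}_a$ has a parent in $D^{\mathrm{act}}_a$; and $D^{\mathrm{lab}}_\alpha\subseteq D$ and $D^{\mathrm{lab}}_\alpha\subseteq D^{\mathrm{act}}_a$ for each name $a$ in $\alpha$.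
\item $\mathrm{Ext}$ is $\forall x\,\bigl(x\in X\to\bigvee_\delta\exists w\,(x=w\delta\wedge w\in D\cup X\wedge\bigwedge_{a\in\mathrm{im}\,\eta}\mathrm{Act}_a(w))\bigr)$.
\item $\mathrm{Term}$ expresses (d). It is the conjunction, over all rules $B(\vec x,\vec y)\to\exists\vec z\,H(\vec y,\vec z)$ of $R$ and all $\nu:\vec y\to[W]$, of
\[
\forall(u_y)_{y\in\vec y}\ \Bigl(\bigvee_{\nu'\supseteq\nu}\exists(u_x)_{x\in\vec x}\,\mathrm{Sat}_{B,\nu'}(\bar u)\ \to\ \bigvee_{\nu''\supseteq\nu}\exists(u_z)_{z\in\vec z}\,\mathrm{Sat}_{H,\nu''}(\bar u)\Bigr).
\]
\end{itemize}

\medskip\noindent\emph{Justification.} The formula $\mathrm{Jus}$ says: $\mathrm{Ev}_\theta\subseteq D\cup X$; $v\in\mathrm{Ev}_\theta$ implies $\mathrm{Act}_a(v)$ for all $a\in\mathrm{names}(\theta)$; $\mathrm{Ev}_\theta$ is the disjoint union of the sets $\mathrm{Just}_{\theta,\kappa}$; $w\delta\in X$ implies $w\in\mathrm{Ev}_{\beta_\delta}$; and every $v\in\mathrm{Just}_{\theta,\kappa}$ satisfies the following condition.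
\[
\begin{array}{ll}
\kappa=\mathrm{J1}: & \theta=\{\alpha\}\text{ with }\alpha\text{ free of variables, and }\mathrm{Lab}_\alpha(v);\\
\kappa=(\mathrm{J2},\theta_1,\theta_2): & v\in\mathrm{Ev}_{\theta_1}\text{ and }v\in\mathrm{Ev}_{\theta_2};\\
\kappa=(\mathrm{J3},z,a): & \mathrm{Act}_a(v)\text{ and }v\in\mathrm{Ev}_{\theta[z:=a]};\\
\kappa=(\mathrm{J4},\uparrow): & \exists u\,(\mathrm{par}(u,v)\wedge u\in\mathrm{Ev}_\theta),\text{ and }\mathrm{Keep}_a(v)\text{ for }a\in\mathrm{names}(\theta);\\
\kappa=(\mathrm{J4},\sigma): & v\sigma\in\mathrm{Ev}_\theta,\text{ and }\mathrm{Keep}_a(v\sigma)\text{ for }a\in\mathrm{names}(\theta).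
\end{array}
\]
Expressions such as $v\sigma\in S$ abbreviate $\exists v'\,(v'=v\sigma\wedge v'\in S)$.

\medskip\noindent\emph{Closed sets.}
\begin{itemize}
\item $\mathrm{Hd}(x,Z)$ is the conjunction, over all $\delta=(\rho,\eta)$ with head $H$ and frontier $\vec y$ and all $\nu:\mathrm{var}(H)\to[W]$ extending $\eta$, of
\[
\begin{array}{l}
\forall w\,\forall(u_y)_{y\in\mathrm{var}(H)}\ \Bigl(x=w\delta\wedge\bigwedge_{y\in\vec y}\mathrm{Or}_{\eta(y)}(w,u_y)\wedge\mathrm{Sat}_{H,\nu}(\bar u)\\[4pt]
\qquad\qquad\to\ \bigvee_{\alpha\in H}\forall v\,\bigl(\mathrm{Prod}_{\alpha,\nu}(v;\bar u)\to v\in Z_X\vee v=x\bigr)\Bigr).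
\end{array}
\]
\item The $\prec$-successors of $x\in X$ come from (P1) and (P3). So $\mathrm{Ready}_X(x)$ is the conjunction of $x\delta\in X\to x\delta\in Z_X$ for all $\delta$, of $x\in\mathrm{Just}_{\theta,\mathrm{J1}}\to x\in Z_\theta$ for all $\theta$, and of $\mathrm{Hd}(x,Z)$.
\item The $\prec$-successors of an event $(v,\theta)$ come from (P2) and (P4). So $\mathrm{Ready}_\theta(v)$ is the conjunction of: $v\delta\in X\to v\delta\in Z_X$ for all $\delta$ with $\beta_\delta=\theta$; $v\in\mathrm{Just}_{\theta',\kappa}\to v\in Z_{\theta'}$ for all $\theta'$ and all kinds $\kappa$ for $\theta'$ of the form $(\mathrm{J2},\theta_1,\theta_2)$ with $\theta\in\{\theta_1,\theta_2\}$ or $(\mathrm{J3},z,a)$ with $\theta=\theta'[z:=a]$; and, for all $\sigma$, $v\sigma\in\mathrm{Just}_{\theta,(\mathrm{J4},\uparrow)}\to v\sigma\in Z_\theta$ and $\forall u\,(v=u\sigma\wedge u\in\mathrm{Just}_{\theta,(\mathrm{J4},\sigma)}\to u\in Z_\theta)$.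
\item $\mathrm{Closed}(\bar Z)$ says: $Z_X\subseteq X$, $Z_\theta\subseteq\mathrm{Ev}_\theta$, $\forall x\,(x\in X\wedge\mathrm{Ready}_X(x)\to x\in Z_X)$, and $\forall v\,(v\in\mathrm{Ev}_\theta\wedge\mathrm{Ready}_\theta(v)\to v\in Z_\theta)$ for all $\theta$.
\end{itemize}

Now put
\[
\begin{array}{l}
\mathrm{Good}(\bar D)\ =\ \exists X\,\exists(\mathrm{Ev}_\theta)\,\exists(\mathrm{Just}_{\theta,\kappa})\ \Bigl[\mathrm{Ext}\wedge\mathrm{Term}\wedge\mathrm{Jus}\\[4pt]
\qquad\qquad\qquad\wedge\ \forall\bar Z\,\bigl(\mathrm{Closed}(\bar Z)\to Z_X=X\wedge\bigwedge_\theta Z_\theta=\mathrm{Ev}_\theta\bigr)\Bigr],\\[8pt]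
\Psi_{R,W}\ =\ \exists\bar D\,\bigl(\mathrm{Code}(\bar D)\wedge\neg\,\mathrm{Good}(\bar D)\bigr).
\end{array}
\]
Both formulas are computable from $R$ and $W$. By Lemma~\ref{lem:closed}, $\mathrm{Good}(\bar D)$ holds for a code exactly if the coded instance is good. By Lemma~\ref{lem:coding}, $\Psi_{R,W}$ is true exactly if some $W$-decomposable instance is bad.

\begin{proof}[Proof of Theorem~\ref{thm:dec}]
Compute $W$ by \eqref{eq:W}. If $R=\emptyset$, then $R\in\mathrm{CT}^{res}_{\forall\exists}$; otherwise $s\ge1$, so $W\ge\max(f+e,1)$. By Theorem~\ref{thm:red}, $R\notin\mathrm{CT}^{res}_{\forall\exists}$ if and only if $\Psi_{R,W}$ is true, and this is decidable.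
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sup}(i)]
Choose $W\ge\max(|\mathrm{dom}(I)|,f+e,1)$ and name the terms of $I$ by $1,\dots,|\mathrm{dom}(I)|$. Code $I$ by the single node $\varepsilon$, with these names active, none kept, and all facts of $I$ in the label. Each set in $\bar D$ is then $\emptyset$ or $\{\varepsilon\}$, and $\varepsilon$ is the only node without a parent, so a formula $\mathrm{Code}_I(\bar D)$ defines this code. The instance $I$ is good if and only if the sentence $\exists\bar D\,(\mathrm{Code}_I(\bar D)\wedge\mathrm{Good}(\bar D))$ is true.
\end{proof}

\section{Tree automata and the elementary bound}\label{sec:aut}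

The decision procedure for WMSO translates formulas into tree automata and pays one exponential for each block of quantifiers. The sentence $\Psi_{R,W}$ is large but has few nested blocks, and this gives Theorem~\ref{thm:sup}(ii). A \emph{block} is a finite, possibly empty, sequence of quantifiers of the same type, $\exists$ or $\forall$. Quantifier-free formulas have \emph{depth} at most $0$. A formula has depth at most $d+1$ if it is a Boolean combination of atomic formulas and of formulas consisting of a block followed by a formula of depth at most $d$.

\begin{proposition}\label{prop:wmso}
There is an algorithm that, given a finite alphabet $\Sigma$ and a WMSO sentence $\Psi$ over $\Sigma^*$, decides whether $\Psi$ is true. For each $d$ there is a constant $\gamma_d$ such that on sentences of depth at most $d$ it runs in time $\exp_{d+3}\bigl(\gamma_d(|\Psi|+|\Sigma|)\bigr)$.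
\end{proposition}

\begin{proof}
\emph{Set variables only.} Replace each node variable $v$ by a set variable $S_v$, restricted to singletons: $\exists v\,\chi$ becomes $\exists S_v(\mathrm{Sing}(S_v)\wedge\chi')$ and $\forall v\,\chi$ becomes $\forall S_v(\mathrm{Sing}(S_v)\to\chi')$, where for a block all conditions $\mathrm{Sing}$ are collected after the block. The atomic formulas are now $\mathrm{Sing}(S)$, $S\subseteq S'$, and $S'=S\sigma$, the last meaning that $S=\{u\}$ and $S'=\{u\sigma\}$ for some $u$; membership becomes an inclusion and equality a pair of inclusions. The depth is unchanged and the size grows linearly.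

\emph{Prenex form.} Eliminate $\to$, push negations to the atomic formulas, and rename bound variables apart; the depth is unchanged and the size grows linearly. We claim that a formula $\chi$ of this shape and of depth at most $d$ is equivalent to a formula with $d+1$ alternating blocks followed by a quantifier-free part, where the first block may be prescribed to be of type $\exists$ or of type $\forall$, and which is obtained from $\chi$ by moving quantifiers only. For $d=0$ use one empty block. For $d\ge1$, $\chi$ is a combination by $\wedge,\vee$ of literals and formulas $\mathsf Q\bar S\,\chi_1$ with $\chi_1$ of depth at most $d-1$. Take the $d$-block form of $\chi_1$ that begins with the type $\mathsf Q$ and merge its first block with $\mathsf Q\bar S$. This is a $d$-block form of $\mathsf Q\bar S\,\chi_1$. An empty block at the front or at the end makes it a $(d+1)$-block form beginning with the prescribed type. Now all constituents have $d+1$ blocks of matching types. Pull all first blocks to the front, then all second blocks, and so on; this is sound because $(\mathsf QS\,\chi_1)\circ\chi_2$ is equivalent to $\mathsf QS\,(\chi_1\circ\chi_2)$ for $\circ\in\{\wedge,\vee\}$ when $S$ is not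 free in $\chi_2$. Let $M$ be the size of the resulting sentence plus $c=|\Sigma|$; it is linear in $|\Psi|+|\Sigma|$.

\emph{Automata.} Let $\Sigma=\{\sigma_1,\dots,\sigma_c\}$. A tuple of $\ell$ finite sets gives each node a label in $\{0,1\}^\ell$, and almost all labels are $0=0^\ell$. An \emph{automaton} has a finite state set $Q$, accepting states, a state $q_0$, and a total map $\tau:\{0,1\}^\ell\times Q^c\to Q$ with $\tau(0;q_0,\dots,q_0)=q_0$. To run it, choose a finite prefix-closed set $T$, possibly empty, that contains all nodes with nonzero label. Nodes outside $T$ get the state $q_0$, and $v\in T$ gets $\tau(\mathrm{label}(v);q_1,\dots,q_c)$, where $q_j$ is the state of $v\sigma_j$. The states do not depend on $T$: if $T\subseteq T'$, the nodes of $T'\setminus T$ have label $0$ and no descendants in $T$, so they get $q_0$ by induction from the bottom. The tuple is accepted if the state of $\varepsilon$ is accepting.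

\emph{Quantifier-free formulas.} For $\mathrm{Sing}(S)$ count the elements of $S$ in the subtree, with states $0,1,{\ge}2$ and $q_0=0$. For $S\subseteq S'$ use the accepting state $q_0$ and a rejecting state, taken at a node in $S\setminus S'$ and at all nodes above it. For $S'=S\sigma$ use states $q_0,q_{\mathrm{low}},q_{\mathrm{ok}},q_{\mathrm{rej}}$ with $q_{\mathrm{ok}}$ accepting. A node in neither set gets $q_0$ if all children have $q_0$, and $q_{\mathrm{ok}}$ if one child has $q_{\mathrm{ok}}$ and all others $q_0$. A node in $S'\setminus S$ gets $q_{\mathrm{low}}$ if all children have $q_0$. A node in $S\setminus S'$ gets $q_{\mathrm{ok}}$ if its $\sigma$-child has $q_{\mathrm{low}}$ and all others $q_0$. All other cases give $q_{\mathrm{rej}}$. For the quantifier-free part, take the product of the automata of its at most $M$ atomic subformulas, and call a product state accepting if the Boolean combination evaluates to true. It has at most $4^M$ states. Since automata are deterministic and total, negation exchanges accepting and non-accepting states.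

\emph{An existential block.} Let an automaton read labels $(a,b)$, where $b$ belongs to the variables $\bar S$ of the block and $a$ to the remaining variables. The witnesses $\bar S$ may have elements far below all nodes with $a\ne0$, so the new state for missing subtrees must account for them. Let $Q_0$ be the least subset of $Q$ that contains $q_0$ and contains $\tau(0,b;q_1,\dots,q_c)$ for all $b$ and all $q_1,\dots,q_c\in Q_0$. The new automaton has all subsets of $Q$ as states, $Q_0$ in the role of $q_0$, the transitions
\[
\tau'(a;Q_1,\dots,Q_c)=\{\tau(a,b;q_1,\dots,q_c): b\text{ arbitrary},\ q_j\in Q_j\},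
\]
and a subset is accepting if it contains an accepting state. We have $\tau'(0;Q_0,\dots,Q_0)=Q_0$. The inclusion $\subseteq$ is the closure property of $Q_0$. For $\supseteq$, by minimality every element of $Q_0$ is $q_0=\tau(0,0;q_0,\dots,q_0)$ or has the form $\tau(0,b;q_1,\dots,q_c)$ with $q_j\in Q_0$.

Fix values of the remaining variables and a set $T$ for them. For a node $v$ let $\mathrm{Reach}(v)$ be the set of states that the old automaton assigns to $v$ as $\bar S$ ranges over all tuples of finite sets. If $v\notin T$, then $a=0$ on the whole subtree of $v$, and $\mathrm{Reach}(v)=Q_0$: every state of a run on this subtree lies in $Q_0$ by induction from the bottom, and every element of $Q_0$ is obtained from $q_0$ by finitely many transitions, which describe a finite labeling of the subtree. If $v\in T$, a choice of $\bar S$ in the subtree of $v$ consists of a label $b$ at $v$ and independent choices in the subtrees of the children, so $\mathrm{Reach}(v)=\tau'(a;\mathrm{Reach}(v\sigma_1),\dots,\mathrm{Reach}(v\sigma_c))$. Hence the new automaton assigns $\mathrm{Reach}(v)$ to $v$, and it accepts exactly if some $\bar S$ makes the old one accept. A universal block $\forall\bar S$ is treated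 as $\neg\exists\bar S\neg$.

\emph{Decision and cost.} After all $d+1$ blocks, $\ell=0$. With $T=\emptyset$ the sentence is true exactly if the state in the role of $q_0$ is accepting. After $j$ blocks the number of states is at most $S_j=\exp_{j+1}(2M)$. The transition table has size at most $S_j^{\,c+1}2^\ell$ with $c,\ell\le M$. Since $M+1\le S_j$, this is at most $(2S_j)^{S_j}\le2^{S_j^2}\le\exp_{j+2}(4M)$. Each construction takes time polynomial in the sizes of the old and the new table: $Q_0$ is found in at most $|Q|$ passes over the old table, and each entry of $\tau'$ in one pass. With $j\le d+1$ the bound follows.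
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sup}(ii)]
Let $n$ be the size of $R$. The numbers $p,r,s,f,e,|R|$ are at most $n$, so \eqref{eq:W} gives $N,W\le2^{\mathrm{poly}(n)}$. Further, $|\Delta|\le|R|\,W^f$, $|\Sigma|=|\Delta|+2$, $|\Theta|\le(p(W+sr)^r+1)^s$, the number of kinds for a given $\theta$ is at most $2+|\Theta|^2+srW+|\Sigma|$, and the number of maps from the variables of a rule to $[W]$ is at most $W^{n}$. All these numbers are at most $2^{\mathrm{poly}(n)}$.

Section~\ref{sec:wmso} defines $\Psi_{R,W}$ through a list of abbreviations whose length does not depend on $R$. Each is built from earlier ones using a bounded number of nested blocks and conjunctions or disjunctions over the index sets just counted. Expanding one level of abbreviations multiplies the size by at most $2^{\mathrm{poly}(n)}$ and adds a bounded amount to the depth, since conjunctions and disjunctions do not count. So $\Psi_{R,W}$ has size $2^{\mathrm{poly}(n)}$, can be written down in time $2^{\mathrm{poly}(n)}$, and has depth at most an absolute constant $d$. By Proposition~\ref{prop:wmso} its truth is decided in time $\exp_{d+3}(2^{\mathrm{poly}(n)})=\exp_{d+4}(\mathrm{poly}(n))$.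
\end{proof}

\begin{thebibliography}{9}

\bibitem{Thesis}
\emph{Chase-Based Computation of Cores for Existential Rules},
\texttt{https://ddll.inf.tu-dresden.de/\allowbreak w/\allowbreak images/\allowbreak 5/\allowbreak 5e/\allowbreak Diplomarbeit-\allowbreak Lukas-\allowbreak Gerlach-\allowbreak without-\allowbreak declaration-\allowbreak of-\allowbreak authorship.pdf}

\bibitem{Doner}
Doner, 1970.

\bibitem{Gogacz}
Gogacz et al.

\bibitem{TW}
Thatcher and Wright, 1968.

\end{thebibliography}
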